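\title{The price of anarchy of series-parallel network congestion games with affine delays}

\begin{abstract}
We study symmetric network congestion games on two-terminal series-parallel networks with affine delays, and the worst ratio between the social cost of a pure Nash equilibrium and the optimal social cost. This price of anarchy was known to lie between $27/19$ and $2$, and the upper bound was conjectured not to be tight. We prove the conjecture by showing that the price of anarchy is at most $3/2$. We then determine it exactly: it equals $1/(1-\kappa)$, where $\kappa$ is the limit of an explicit recursion, and it lies between $1.4361$ and $1.4368$. The upper bounds come from an inequality proved by induction along the series-parallel decomposition and governed by one convex function of one variable. The lower bound comes from nested networks whose performance obeys the same differential inequalities as that function.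
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The game}
A \emph{two-terminal series-parallel network} is a directed network with an origin $s$ and a destination $t$ that is either a single edge from $s$ to $t$, or is obtained from two smaller such networks $N_1,N_2$ by \emph{series composition} (identify the destination of $N_1$ with the origin of $N_2$) or by \emph{parallel composition} (identify the two origins, and identify the two destinations).

A game consists of such a network $G=(V,E)$, a number $n\ge1$ of players, and for each edge $e$ an affine delay function $d_e(z)=a_ez+b_e$ with $a_e,b_e\ge0$. Each player selects an $s$-$t$ path. In a profile $f$ of paths, $f_e$ denotes the number of players whose path uses $e$. A player on the path $P$ pays $\sum_{e\in P}d_e(f_e)$, and the social cost is the sum of these payments,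
\[
\operatorname{cost}(f)=\sum_{e\in E}f_e\,d_e(f_e).
\]
A \emph{pure Nash equilibrium} is a profile in which no player can strictly lower its own cost by switching alone to another $s$-$t$ path. The \emph{price of anarchy} $\mathrm{PoA}$ is the supremum of $\operatorname{cost}(f)/\operatorname{cost}(o)$ over all such games, all pure Nash equilibria $f$, and profiles $o$ of minimum social cost; games with $\operatorname{cost}(o)=0$ are excluded. It measures how much selfish routing can cost compared with central routing on this class of networks.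

For arbitrary networks with affine delays the tight bound is $5/2$ (Correa). For series-parallel networks the price of anarchy is at most $2$, and there are instances whose ratio approaches $27/19$ asymptotically, improving an earlier example of Fotakis with ratio $15/11$. Thus $27/19\le\mathrm{PoA}\le2$, and the authors of \cite{SP} conjecture that the upper bound $2$ is not tight. The question we answer is whether $\mathrm{PoA}<2$.

\subsection{Two examples}

\begin{example}\label{ex:43}
Take two players and two parallel edges, with delays $z$ and $2$. If both players use the first edge, each pays $2$ and would pay $2$ on the other edge, so this is an equilibrium of cost $4$. Splitting the players costs $1+2=3$. The ratio is $4/3$.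
\end{example}

\begin{example}\label{ex:1511}
Take three players and the network of Figure~\ref{fig:1511}: three stages in series, each made of two parallel edges with delay $z$, and a bypass edge from $s$ to $t$ with constant delay $5$. In each stage put two players on one edge and one player on the other, a different player being alone in each stage. Everyone pays $2+2+1=5$. Changing edge within a stage replaces a payment of $2$ by $2$ or a payment of $1$ by $3$, and the bypass costs $5$, so this is an equilibrium of cost $15$. With $0,1,2,3$ players on the bypass the least social costs are $15,\ 6+5,\ 3+10,\ 15$. The ratio is $15/11>4/3$.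
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,fill,inner sep=1.6pt,label=left:$s$] (a) at (0,0) {};
\node[circle,fill,inner sep=1.6pt] (b) at (2.4,0) {};
\node[circle,fill,inner sep=1.6pt] (c) at (4.8,0) {};
\node[circle,fill,inner sep=1.6pt,label=right:$t$] (d) at (7.2,0) {};
\path[->] (a) edge[bend left=35] node[above] {$1,2$} (b);
\path[->] (a) edge[bend right=35] node[below] {$3$} (b);
\path[->] (b) edge[bend left=35] node[above] {$2,3$} (c);
\path[->] (b) edge[bend right=35] node[below] {$1$} (c);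
\path[->] (c) edge[bend left=35] node[above] {$3,1$} (d);
\path[->] (c) edge[bend right=35] node[below] {$2$} (d);
\draw[->] (a) .. controls (0.3,-2.2) and (6.9,-2.2) .. (d) node[midway,below] {constant delay $5$, unused};
\end{tikzpicture}
\caption{A three-player game with ratio $15/11$. The six short edges have delay $z$ and are labeled by the players who use them in the equilibrium; each player pays $5$. The optimum sends one player over the long edge and the other two over disjoint short edges, at cost $5+3+3=11$.}\label{fig:1511}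
\end{figure}

The second example gains from a gap. A newcomer to the three stages would pay $6$, while the players there pay $5$: the lightly loaded edges lower the average payment, and the rotation gives that average to every player. The bypass can therefore be made as cheap as $5$ without attracting anyone. The construction can be nested, with the three stages in the role of one edge of a larger stage, so one expects the ratio to grow with the depth and the supremum not to come from a small example. One also expects it to stay away from $2$. On an edge with delay $z$ and load $k$, a newcomer pays $(k+1)/k$ times what the users pay. This factor is $2$ only for $k=1$, and then the user already pays the least amount that the edge can charge. A large gap and a large waste do not occur on the same edge.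

\subsection{Results}

\begin{theorem}\label{thm:A}
For every game as above, every pure Nash equilibrium $f$ and every profile $o$, we have $\operatorname{cost}(f)\le\frac32\operatorname{cost}(o)$. Hence $\mathrm{PoA}\le3/2<2$.
\end{theorem}

The exact value needs some notation, whose origin is explained in Section~\ref{sec:linear}. For integers $\ell\ge2$ let $I_\ell=[\alpha_\ell,\beta_\ell]$ with $\alpha_\ell=\frac{2\ell-1}{\ell(\ell+1)}$ and $\beta_\ell=\frac{2\ell-1}{\ell^2}$, and let
\[
g_\ell(p)=\frac{p^\ell\,(2\ell-1-\ell^2p)}{\ell^2(\ell-1)},\qquad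
h_\ell(p)=\frac{p^{\ell-1}\,(2\ell-1-(\ell^2-1)p)}{\ell(\ell-1)^2}.
\]
Their derivatives are
\[
h_\ell'(p)=\frac{p^{\ell-2}\,(2\ell-1-\ell(\ell+1)p)}{\ell(\ell-1)},\qquad g_\ell'(p)=p\,h_\ell'(p),
\]
which are negative for $p>\alpha_\ell$, so $g_\ell$ and $h_\ell$ are strictly decreasing on $I_\ell$. Since $g_\ell(\beta_\ell)=0$, the function $g_\ell$ maps $I_\ell$ bijectively onto $[0,\gamma_\ell]$, where $\gamma_\ell=g_\ell(\alpha_\ell)$. Since $(\ell^2-1)\beta_\ell<2\ell-1$, the function $h_\ell$ is positive on $I_\ell$. So
\[
T_\ell=h_\ell\circ g_\ell^{-1}\colon[0,\gamma_\ell]\to(0,\infty)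
\]
is continuous and strictly increasing.

\begin{theorem}\label{thm:B}
The limit $\kappa=\lim_{L\to\infty}T_2\circ T_3\circ\cdots\circ T_L(0)$ exists, and
\[
\mathrm{PoA}=\frac1{1-\kappa}.
\]
Moreover $0.30371<\kappa<0.30398$, so $1.4361<\mathrm{PoA}<1.4368$.
\end{theorem}

In particular the lower bound $27/19\approx1.4211$ is not tight either.

Section~\ref{sec:cert} reduces upper bounds to a condition on a convex function $\varphi$ on $[0,1]$, which then certifies $\mathrm{PoA}\le1/\varphi(1)$. A quadratic glued to a line gives Theorem~\ref{thm:A} (Section~\ref{sec:32}). Section~\ref{sec:upper} constructs a function with $\varphi(1)=1-\kappa$, Section~\ref{sec:lower} constructs matching games, and Section~\ref{sec:num} encloses $\kappa$.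

\section{Convex certificates}\label{sec:cert}

\subsection{Components and entry costs}
Fix a way of building $G$ from its edges by series and parallel compositions. The networks that occur along the way are the \emph{components}; they form a binary tree with root $G$ and with the edges as leaves. A component $N$ has an origin $s_N$ and a destination $t_N$, and an \emph{$N$-path} is an $s_N$-$t_N$ path in $N$. By induction $N$ is acyclic, no edge enters $s_N$, and no edge leaves $t_N$. Hence the paths of a series composition are exactly the concatenations of an $N_1$-path and an $N_2$-path, and the paths of a parallel composition are exactly the $N_1$-paths and the $N_2$-paths. Descending the tree, we see that an $s$-$t$ path either uses no edge of $N$ or \emph{crosses} $N$, meaning that its edges in $N$ form an $N$-path; and if this $N$-path is replaced by another one, the result is again an $s$-$t$ path.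

Fix an equilibrium $f$ and a family $o$ of $s$-$t$ paths, with loads $o_e$. The number of paths in $o$ need not be $n$. Let $k_N$ and $m_N$ be the numbers of paths of $f$ and of $o$ that cross $N$, and let
\[
C_N=\sum_{e\in N}f_ed_e(f_e),\qquad O_N=\sum_{e\in N}o_ed_e(o_e),\qquad D_N=\min_r\sum_{e\in r}d_e(f_e+1),
\]
where $r$ ranges over the $N$-paths. The \emph{entry cost} $D_N$ is what one additional player would pay to cross $N$ in the presence of $f$. The description of paths gives two rules. Under series composition, $k$ and $m$ are the same for $N,N_1,N_2$, while $C,O,D$ add. Under parallel composition, $k,m,C,O$ add, while $D_N=\min(D_{N_1},D_{N_2})$.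

The equilibrium condition enters the upper bounds only through the next lemma.

\begin{lemma}\label{lem:entry}
In $f$, every player who crosses $N$ pays at most $D_N$ on the edges of $N$. In particular, if $N$ is the parallel composition of $N_1$ and $N_2$, then $C_{N_i}\le k_{N_i}D_N$ for $i=1,2$.
\end{lemma}

\begin{proof}
Let the player use the $N$-path $r$, and let $r'$ be any $N$-path. Replacing $r$ by $r'$ is an allowed deviation and leaves the payment outside $N$ unchanged. Therefore, as $d_e$ is nondecreasing,
\[
\sum_{e\in r}d_e(f_e)\le\sum_{e\in r'\cap r}d_e(f_e)+\sum_{e\in r'\setminus r}d_e(f_e+1)\le\sum_{e\in r'}d_e(f_e+1).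
\]
Minimize over $r'$. For the second claim, $C_{N_i}$ is the sum of the payments inside $N$ of the $k_{N_i}$ players who cross $N_i$.
\end{proof}

\subsection{What to prove by induction}
Inside a component the two profiles send different numbers of players, so the natural inductive statement is $O_N\ge\varphi(m_N/k_N)\,C_N$ for some function $\varphi$; at the root it bounds the ratio by $1/\varphi(1)$. It survives series composition, where $m/k$ does not change. Parallel composition is the difficulty. Write $k_i,m_i,C_i,O_i$ for the data of $N_i$, let $x=m_N/k_N$, and suppose $m_1<xk_1$, so that $m_2-xk_2=xk_1-m_1>0$. We want $O_1+O_2\ge\varphi(x)(C_1+C_2)$. Let $\varphi$ be convex and $p=\varphi'(x)\ge0$. We shall use convexity only through the tangent line inequality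
\begin{equation}\label{eq:tangent}
\varphi(y)\ge\varphi(x)+\varphi'(x)(y-x).
\end{equation}
With $y=m_1/k_1$ it shows that $O_1$ falls short of $\varphi(x)C_1$ by at most $p(x-y)C_1$, and by Lemma~\ref{lem:entry} this is at most $p(xk_1-m_1)D_N$. So $O_2$ must exceed $\varphi(x)C_2$ by $p(m_2-xk_2)D_N$. The natural statement yields only the surplus $p(m_2-xk_2)\,C_2/k_2$, where the average payment $C_2/k_2$ can be smaller than the entry cost, and it yields nothing if $k_2=0$. The surplus, measured in units of the entry cost, has to be part of the inductive statement, and for every $x$.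

One stage of Example~\ref{ex:1511} shows the bookkeeping. There $k=3$, $m=2$, $x=\frac23$, $D=2$; take $\varphi(\frac23)=\frac13$ and $p=1$, the values used in Section~\ref{sec:32}. The edge with $(k_1,m_1)=(2,1)$ has $O_1=1$ and $\varphi(x)C_1=\frac43$, a deficit of $\frac13$, within the allowance $p(xk_1-m_1)D=\frac23$. The edge with $(k_2,m_2)=(1,1)$ has $O_2=1$ and $\varphi(x)C_2=\frac13$. Its surplus $\frac23$ is exactly the required $p(m_2-xk_2)D$, while $p(m_2-xk_2)C_2/k_2$ is only $\frac13$. Allowance and requirement cancel, and the sum is $2\ge\frac13\cdot5$.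

\begin{lemma}[Certificate]\label{lem:cert}
Let $\varphi\colon[0,1]\to[0,\infty)$ be $C^1$ and convex with $\varphi(0)=0$ and $0\le\varphi'\le1$. Suppose that for all integers $k\ge1$, $m\ge0$ and all $x\in[0,1]$,
\begin{equation}\label{eq:E}
m^2\ge\varphi(x)\,k^2+\varphi'(x)\,(m-xk)(k+1).\tag{E}
\end{equation}
Then for every component $N$ and every $x\in[0,1]$,
\begin{equation}\label{eq:inv}
O_N\ge\varphi(x)\,C_N+\varphi'(x)\,(m_N-xk_N)\,D_N.
\end{equation}
In particular $\operatorname{cost}(o)\ge\varphi(1)\operatorname{cost}(f)$ if $o$ is a profile of $n$ players.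
\end{lemma}

\begin{proof}
We use induction over the tree and write $p=\varphi'(x)$.

\emph{Edge.} Let $d(z)=az+b$, $k=f_e$, $m=o_e$. Then $O_N=am^2+bm$, $C_N=ak^2+bk$, $D_N=a(k+1)+b$. As $a,b\ge0$, it suffices to compare the coefficients of $a$ and of $b$:
\[
m^2\ge\varphi(x)k^2+p(m-xk)(k+1),\qquad m\ge\varphi(x)k+p(m-xk).
\]
The first is \eqref{eq:E} if $k\ge1$; if $k=0$ it reads $m^2\ge pm$, which holds because $p\le1$ and $m$ is a nonnegative integer. For the second, \eqref{eq:tangent} with $y=0$ gives $\varphi(x)\le px$, so the right side is at most $pm\le m$.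

\emph{Series.} Add \eqref{eq:inv} for $N_1$ and $N_2$, which have the same $k$ and $m$, at the same $x$.

\emph{Parallel.} Let $D=D_N\le D_{N_i}$. It suffices to prove $O_i\ge\varphi(x)C_i+p(m_i-xk_i)D$ for $i=1,2$ and to add. If $m_i\ge xk_i$, this follows from \eqref{eq:inv} for $N_i$, since $p(m_i-xk_i)\ge0$ and $D\le D_{N_i}$. If $m_i<xk_i$, then $k_i>0$ and $y=m_i/k_i$ lies in $[0,x)$. Inequality \eqref{eq:inv} for $N_i$ at the point $y$ reads $O_i\ge\varphi(y)C_i$. Using $C_i\le k_iD$ from Lemma~\ref{lem:entry} and then \eqref{eq:tangent},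
\[
\varphi(x)C_i+p(m_i-xk_i)D=\varphi(x)C_i-p(x-y)k_iD\le\bigl(\varphi(x)-p(x-y)\bigr)C_i\le\varphi(y)C_i\le O_i .
\]

For the last claim take $N=G$, where $k_G=m_G=n$, and $x=1$.
\end{proof}

The series-parallel structure is used for the induction and, in Lemma~\ref{lem:entry}, to localize the equilibrium condition to a component. It cannot be dropped, since the tight bound for arbitrary networks is $5/2$.

\section{The bound $3/2$}\label{sec:32}

Condition \eqref{eq:E} is quadratic in $m$, which suggests $\varphi(x)=cx^2$. For $k=1$ it becomes $m^2-4cmx+3cx^2\ge0$, and this holds for all real $m$ and $x$ exactly when $16c^2\le12c$. So we take $c=\frac34$, as long as the slope $\frac32x$ is at most $1$, and continue with slope $1$.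

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varphi(x)=\frac34x^2$ for $0\le x\le\frac23$ and $\varphi(x)=x-\frac13$ for $\frac23\le x\le1$. At $x=\frac23$ both formulas have value $\frac13$ and slope $1$, so $\varphi$ is $C^1$, convex and nonnegative, with $\varphi(0)=0$ and $0\le\varphi'\le1$.

For $x\le\frac23$, condition \eqref{eq:E} reads $m^2\ge\frac34k^2x^2+\frac32x(m-xk)(k+1)$, that is,
\begin{equation}\label{eq:form}
m^2-\tfrac32(k+1)\,mx+\tfrac34k(k+2)\,x^2\ge0 .
\end{equation}
The left side is a quadratic form in $(m,x)$ with discriminant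
\[
\tfrac94(k+1)^2-3k(k+2)=-\tfrac34(k-1)(k+3)\le0\qquad(k\ge1),
\]
so it is nonnegative. For $x\ge\frac23$ the right side of \eqref{eq:E} is $(x-\frac13)k^2+(m-xk)(k+1)$. Its derivative in $x$ is $k^2-k(k+1)=-k<0$, so it is at most its value at $x=\frac23$, which is at most $m^2$ by the first case.

Lemma~\ref{lem:cert} gives $\operatorname{cost}(o)\ge\varphi(1)\operatorname{cost}(f)=\frac23\operatorname{cost}(f)$.
\end{proof}

\begin{remark}
The hypothesis $\varphi'\le1$, used for constant delays and for edges that $f$ leaves empty, is essential. Inequality \eqref{eq:form} holds for all $x$, so $\frac34x^2$ satisfies every other hypothesis of Lemma~\ref{lem:cert} on all of $[0,1]$. It would give the bound $4/3$, which Example~\ref{ex:1511} violates by means of its bypass edge.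
\end{remark}

This $\varphi$ wastes the integrality of $m$. For $k=1$, \eqref{eq:form} is $(m-\frac32x)^2\ge0$, which is strict for integer $m$ and $0<x<\frac23$; for $k\ge2$ the form is positive definite. So no constraint is tight on $(0,\frac23)$, and we look for a larger $\varphi$.

\section{The certificate with $\varphi(1)=1-\kappa$}\label{sec:upper}

\subsection{Reduction to $m=1$}
Condition \eqref{eq:E} is a two-parameter family of constraints. Taking $x=m/k$ in it gives $\varphi(x)\le x^2$ at rational points, hence everywhere, and taking $m=1$, $k=\ell$ gives \eqref{eq:F} below. These two consequences imply all the others.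

\begin{lemma}\label{lem:F}
Let $\varphi\colon[0,1]\to[0,\infty)$ be $C^1$ and convex with $\varphi(0)=0$, $0\le\varphi'\le1$ and $\varphi(x)\le x^2$. Suppose that
\begin{equation}\label{eq:F}
\varphi'(x)(\ell+1)(1-\ell x)\le1-\ell^2\varphi(x)\tag{F}
\end{equation}
for all $x\in[0,1]$ and all integers $\ell\ge1$ with $\ell x<1$. Then \eqref{eq:E} holds.
\end{lemma}

\begin{proof}
Let $k\ge1$, $m\ge0$, $p=\varphi'(x)$ and $\varepsilon=x^2-\varphi(x)\ge0$.

\emph{Case $m\le xk$.} Put $y=m/k\le x$. Since $p(m-xk)\le0$, replacing $k+1$ by $k$ does not decrease the right side of \eqref{eq:E}, and by \eqref{eq:tangent},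
\[
\varphi(x)k^2+p(m-xk)(k+1)\le k^2\bigl(\varphi(x)-p(x-y)\bigr)\le k^2\varphi(y)\le k^2y^2=m^2 .
\]

\emph{Case $m>xk$.} Write $m^2-k^2\varphi(x)=(m-kx)(m+kx)+k^2\varepsilon$ and divide by $(k+1)(m-kx)>0$. Then \eqref{eq:E} is equivalent to
\begin{equation}\label{eq:pbound}
p\le\frac m{k+1}+\frac k{k+1}\,x+\varepsilon\,\frac{k/(k+1)}{m/k-x}.
\end{equation}
If $m\ge k+1$, the right side is at least $1\ge p$. Otherwise $1\le m\le k$; let $\ell=\lfloor k/m\rfloor\ge1$. Then $\ell x\le kx/m<1$, and \eqref{eq:F} is \eqref{eq:pbound} for the pair $(\ell,1)$ in place of $(k,m)$: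
\[
p\le\frac1{\ell+1}+\frac\ell{\ell+1}\,x+\varepsilon\,\frac{\ell/(\ell+1)}{1/\ell-x}.
\]
Each term is at most the corresponding term of \eqref{eq:pbound}. First, $k<m(\ell+1)$ between integers gives $k+1\le m(\ell+1)$, so $\frac1{\ell+1}\le\frac m{k+1}$. Second, $\ell\le k$ gives $\frac\ell{\ell+1}\le\frac k{k+1}$. Third, $\ell\le k/m$ gives $\frac1\ell-x\ge\frac mk-x>0$.
\end{proof}

\subsection{Linearizing the constraints}\label{sec:linear}
The task is to make $\varphi(1)$ large subject to the differential inequalities \eqref{eq:F}. They are singular at $x=1/\ell$, and they simplify if the slope is taken as the variable. Put $p=\varphi'(x)$ and $q=px-\varphi(x)$, the negative of the intercept of the tangent line. Substituting $\varphi=px-q$ turns \eqref{eq:F} into $p(\ell+1)-\ell(\ell+1)px\le1-\ell^2px+\ell^2q$, that is,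
\begin{equation}\label{eq:Fdual}
px+\ell q\ge\frac{p(\ell+1)-1}\ell .
\end{equation}
Viewed as a function of $p$, $q$ is the Legendre transform of $\varphi$, and $x=q'(p)$. So we need a convex $q$ on $[0,1]$ with $q(0)=0$ and
\begin{equation}\label{eq:L}
p\,q'(p)+\ell\,q(p)\ge\frac{p(\ell+1)-1}\ell\qquad(\ell\ge1,\ 0<p\le1),\tag{L}
\end{equation}
and since $\varphi(1)=1-q(1)$ once the slope $1$ is reached, we want $q(1)$ small. For a function $u$ on $(0,1]$ define
\[
W_\ell[u](p)=p^\ell\Bigl(u(p)-\frac p\ell+\frac1{\ell^2}\Bigr).
\]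
If $u$ is differentiable, then
\begin{equation}\label{eq:Wder}
\frac{d}{dp}W_\ell[u](p)=p^{\ell-1}\Bigl(pu'(p)+\ell u(p)-\frac{p(\ell+1)-1}\ell\Bigr).
\end{equation}
Thus \eqref{eq:L} says that every $W_\ell[q]$ is nondecreasing, and equality for a given $\ell$ on an interval says that $W_\ell[q]$ is a constant $K_\ell$ there.

To keep $q$ small we let it grow as slowly as allowed, with $pq'=\max_\ell\Delta_\ell$, where $\Delta_\ell(p)=\frac{p(\ell+1)-1}\ell-\ell q(p)=p-\frac{1-p}\ell-\ell q(p)$. For $\ell\ge2$,
\begin{equation}\label{eq:Delta}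
\Delta_\ell(p)-\Delta_{\ell-1}(p)=\frac{1-p}{\ell(\ell-1)}-q(p).
\end{equation}
So the maximizing index should pass from $\ell$ to $\ell-1$ at the point $p_\ell$ where $q(p_\ell)=\frac{1-p_\ell}{\ell(\ell-1)}$. Inserting this value in $W_\ell$ and $W_{\ell-1}$ gives $K_\ell=g_\ell(p_\ell)$ and $K_{\ell-1}=h_\ell(p_\ell)$, because
\begin{equation}\label{eq:gh}
g_\ell(p)=p^\ell\Bigl(\frac{1-p}{\ell(\ell-1)}-\frac p\ell+\frac1{\ell^2}\Bigr),\qquad
h_\ell(p)=p^{\ell-1}\Bigl(\frac{1-p}{\ell(\ell-1)}-\frac p{\ell-1}+\frac1{(\ell-1)^2}\Bigr).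
\end{equation}
Indeed, over the denominators $\ell^2(\ell-1)$ and $\ell(\ell-1)^2$ the numerators of the brackets are $\ell(1-p)-\ell(\ell-1)p+(\ell-1)=2\ell-1-\ell^2p$ and $(\ell-1)(1-p)-\ell(\ell-1)p+\ell=2\ell-1-(\ell^2-1)p$. This is the recursion $K_{\ell-1}=T_\ell(K_\ell)$. It has no first term, because infinitely many phases accumulate at $p=0$; we start it at level $L$ with the value $0$ and let $L\to\infty$. The rest of the section carries this out; of the present subsection it uses only the identities \eqref{eq:Fdual}--\eqref{eq:gh}.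

\subsection{The constants $K_\ell$ and the switching points $p_\ell$}

\begin{lemma}\label{lem:K}
For $\ell\ge3$, $T_\ell$ maps $[0,\gamma_\ell]$ into $[0,\gamma_{\ell-1}]$. For every $\ell\ge1$ the limit $K_\ell=\lim_{L\to\infty}T_{\ell+1}\circ\cdots\circ T_L(0)$ exists, and $K_\ell\in[0,\gamma_\ell]$ if $\ell\ge2$. Put $p_1=1$ and $p_\ell=g_\ell^{-1}(K_\ell)\in I_\ell$ for $\ell\ge2$. Then
\begin{equation}\label{eq:Kp}
K_\ell=g_\ell(p_\ell),\qquad K_{\ell-1}=h_\ell(p_\ell)>0\qquad(\ell\ge2),
\end{equation}
and $1=p_1>p_2>p_3>\cdots\to0$.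
\end{lemma}

\begin{proof}
The largest value of $T_\ell$ is $h_\ell(\alpha_\ell)$. Since $(\ell^2-1)\alpha_\ell=(2\ell-1)\frac{\ell-1}\ell$ and $(\ell-1)^2\alpha_{\ell-1}=(2\ell-3)\frac{\ell-1}\ell$,
\begin{equation}\label{eq:halpha}
h_\ell(\alpha_\ell)=\alpha_\ell^{\,\ell-1}\,\frac{2\ell-1}{\ell^2(\ell-1)^2},\qquad
\gamma_{\ell-1}=\alpha_{\ell-1}^{\,\ell-1}\,\frac{2\ell-3}{\ell(\ell-1)^2(\ell-2)},
\end{equation}
and therefore
\[
\frac{h_\ell(\alpha_\ell)}{\gamma_{\ell-1}}=\Bigl(\frac{2\ell^2-3\ell+1}{2\ell^2-\ell-3}\Bigr)^{\ell-1}\cdot\frac{2\ell^2-5\ell+2}{2\ell^2-3\ell}.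
\]
In the first fraction the denominator exceeds the numerator by $2\ell-4>0$, in the second by $2\ell-2>0$. The ratio is below $1$, so the compositions are defined.

The sequence defining $K_\ell$ is nondecreasing in $L$, because $T_{L+1}(0)>0$ and $T_{\ell+1}\circ\cdots\circ T_L$ is increasing. It is bounded by $\gamma_\ell$ if $\ell\ge2$ and by $h_2(\alpha_2)$ if $\ell=1$. So $K_\ell$ exists, and $T_\ell(K_\ell)=K_{\ell-1}$ by continuity, which is \eqref{eq:Kp}. Also $p_\ell\le\beta_\ell\to0$.

It remains to show $p_{\ell+1}<p_\ell$. For $\ell=1$, $p_2\le\beta_2=\frac34$. Let $\ell\ge2$ and $p=p_{\ell+1}$. If $p<\alpha_\ell$ we are done. Otherwise $p\in I_\ell$, because $p\le\beta_{\ell+1}<\beta_\ell$; the last inequality is $(2\ell+1)\ell^2<(2\ell-1)(\ell+1)^2=2\ell^3+3\ell^2-1$. By \eqref{eq:gh},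
\[
g_\ell(p)-h_{\ell+1}(p)=p^\ell(1-p)\Bigl(\frac1{\ell(\ell-1)}-\frac1{\ell(\ell+1)}\Bigr)>0 .
\]
Since $h_{\ell+1}(p)=K_\ell=g_\ell(p_\ell)$, this says $g_\ell(p)>g_\ell(p_\ell)$, and $g_\ell$ is decreasing on $I_\ell$, so $p<p_\ell$.
\end{proof}

The constant of Theorem~\ref{thm:B} is $\kappa=K_1$.

\subsection{The function $q$}
The \emph{phases} $[p_{\ell+1},p_\ell]$, $\ell\ge1$, cover $(0,1]$. Put $q(0)=0$ and
\begin{equation}\label{eq:q}
q(p)=\frac p\ell-\frac1{\ell^2}+K_\ell\,p^{-\ell}\qquad\text{for }p\in[p_{\ell+1},p_\ell].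
\end{equation}
By \eqref{eq:Kp} and \eqref{eq:gh}, the formulas of phases $\ell$ and $\ell-1$ give the same value at $p_\ell$,
\begin{equation}\label{eq:qpl}
q(p_\ell)=\frac{1-p_\ell}{\ell(\ell-1)}>0\qquad(\ell\ge2),
\end{equation}
so $q$ is well defined and continuous on $(0,1]$. By construction $W_\ell[q]=K_\ell$ on phase $\ell$.

\begin{proposition}\label{prop:q}
\begin{enumerate}
\item[(a)] $q$ is $C^1$ on $[0,1]$, $q'$ is strictly increasing, $q(0)=q'(0)=0$, $q(1)=\kappa$ and $q'(1)=1-\kappa$. In particular $0<\kappa<1$.
\item[(b)] $q$ satisfies \eqref{eq:L}, so $W_\ell[q]$ is nondecreasing on $(0,1]$ for every $\ell\ge1$.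
\item[(c)] $q(p)\ge p^2/4$ on $[0,1]$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) On phase $\ell$, $W_\ell[q]$ is constant, so $pq'=\Delta_\ell$ by \eqref{eq:Wder}. By \eqref{eq:Delta} and \eqref{eq:qpl}, $\Delta_\ell(p_\ell)=\Delta_{\ell-1}(p_\ell)$, so the one-sided derivatives at $p_\ell$ agree and $q$ is $C^1$ on $(0,1]$. Inside phase $\ell$, $q''=\ell(\ell+1)K_\ell p^{-\ell-2}>0$, so $q'$ is strictly increasing on $(0,1]$.

Now consider $p\to0+$. The limit $\eta=\lim q'(p)\in[-\infty,\infty)$ exists by monotonicity, and $\eta\le0$ because $q'=\frac1\ell-\ell K_\ell p^{-\ell-1}\le\frac1\ell$ on phase $\ell$. As $q'$ changes sign at most once, $q$ is monotone near $0$ and has a limit there, which is $\lim q(p_\ell)=0$ by \eqref{eq:qpl}. If $\eta<0$, then $q$ is strictly decreasing near $0$ and hence negative there, contradicting \eqref{eq:qpl}. So $\eta=0$, and by the mean value theorem $q$ is $C^1$ on $[0,1]$ with $q'(0)=0$. On phase $1$, $q(p)=p-1+\kappa/p$, so $q(1)=\kappa$ and $q'(1)=1-\kappa$. Finally $\kappa>0$ by \eqref{eq:Kp}, and $1-\kappa=q'(1)>q'(0)=0$.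

(b) Let $p$ lie in phase $j$, so $pq'(p)=\Delta_j(p)$. We must show $\Delta_j(p)\ge\Delta_\ell(p)$ for all $\ell$. If $p=1$, then $j=1$ and \eqref{eq:Delta} gives $\Delta_\ell-\Delta_{\ell-1}=-\kappa<0$. Let $p<1$. By (a), $q$ is positive and increasing on $(0,1)$, so $q(p)/(1-p)$ is increasing there, and it equals $\frac1{\ell(\ell-1)}$ at $p_\ell$. For $2\le\ell\le j$ we have $p\le p_\ell$, so $q(p)\le\frac{1-p}{\ell(\ell-1)}$ and $\Delta_\ell(p)\ge\Delta_{\ell-1}(p)$. For $\ell\ge j+1$ we have $p\ge p_\ell$, and both inequalities are reversed. So $\Delta_\ell(p)$ is largest at $\ell=j$. The claim on $W_\ell[q]$ follows from \eqref{eq:Wder}.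

(c) Let $\rho=q-p^2/4$. By \eqref{eq:L}, for $p\in(0,1]$ and every $\ell$,
\[
p\rho'+\ell\rho\ge\frac{p(\ell+1)-1}\ell-\frac{(\ell+2)p^2}4=\frac{4(\ell+1)p-4-\ell(\ell+2)p^2}{4\ell}=\frac{p^2-\bigl(2-(\ell+1)p\bigr)^2}{4\ell}.
\]
For $\ell=\lfloor2/p\rfloor$ we have $\ell p\le2<(\ell+1)p$, so $|2-(\ell+1)p|\le p$ and the right side is nonnegative. Hence $\rho'(p)>0$ wherever $\rho(p)<0$. If the minimum of $\rho$ on $[0,1]$ were negative, it would be attained at some $p>0$, where $\rho'(p)\le0$; this is a contradiction.
\end{proof}

\subsection{The upper bound}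

\begin{proposition}\label{prop:upper}
For every game, every pure Nash equilibrium $f$ and every profile $o$, $\operatorname{cost}(f)\le\frac1{1-\kappa}\operatorname{cost}(o)$.
\end{proposition}

\begin{proof}
Let $\varphi(x)=\max_{p\in[0,1]}\bigl(px-q(p)\bigr)$ for $x\in[0,1]$. The derivative $x-q'(p)$ of the maximand is strictly decreasing in $p$, and $q'$ maps $[0,1]$ bijectively onto $[0,1-\kappa]$. So the maximizer $\pi(x)$ is unique: $\pi(x)=(q')^{-1}(x)$ for $x\le1-\kappa$, and $\pi(x)=1$ for $x\ge1-\kappa$. It is continuous and nondecreasing in $x$. Testing the maximum at $x'$ with $\pi(x)$, and the maximum at $x$ with $\pi(x')$, gives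
\[
\pi(x)(x'-x)\le\varphi(x')-\varphi(x)\le\pi(x')(x'-x).
\]
Hence $\varphi'=\pi$, so $\varphi$ is $C^1$ and convex with $0\le\varphi'\le1$. Also $\varphi(0)=-q(0)=0$, so $\varphi\ge0$, and $\varphi(1)=1-q(1)=1-\kappa$. By Proposition~\ref{prop:q}(c), $\varphi(x)\le\max_p(px-p^2/4)\le x^2$.

With $p=\pi(x)$ we have $\varphi(x)=px-q(p)$, so \eqref{eq:F} is equivalent to \eqref{eq:Fdual}. For $x=0$, $p=0$ and \eqref{eq:Fdual} reads $0\ge-1/\ell$. For $0<x\le1-\kappa$, $x=q'(p)$ and it is \eqref{eq:L}. For $x\ge1-\kappa$, $p=1$ and it reads $x+\ell\kappa\ge1$, which holds as $\ell\ge1$. Lemmas~\ref{lem:F} and~\ref{lem:cert} give $\operatorname{cost}(o)\ge(1-\kappa)\operatorname{cost}(f)$.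
\end{proof}

\section{Games that match the certificate}\label{sec:lower}

\subsection{Gadgets}
We isolate the operations that built Example~\ref{ex:1511}. Two equilibria placed in parallel stay in equilibrium if every payment is at most every entry cost, so we normalize payments to be at most $1$ and entry costs to be at least $1$.

\begin{definition}
A \emph{gadget} consists of a series-parallel network $G$ with affine delays, a pure Nash equilibrium $f$ of $k\ge1$ players in which every player has the same cost $c\in(0,1]$ and the entry cost satisfies $D_G\ge1$, and a family $o$ of $m\ge0$ paths from $s$ to $t$. It \emph{realizes} the triple $(x,c,\omega)$ if $x=m/k$ and $\operatorname{cost}(o)\le k\omega$. Let $\mathcal P$ be the set of realized triples.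
\end{definition}

\begin{lemma}\label{lem:gadget}
\begin{enumerate}
\item[(a)] \emph{Edges.} $\bigl(\frac1\ell,\frac\ell{\ell+1},\frac1{\ell(\ell+1)}\bigr)\in\mathcal P$ for $\ell\ge1$, and $(x,1,x)\in\mathcal P$ for rational $x\ge0$.
\item[(b)] \emph{Mixing.} $\mathcal P$ is closed under convex combinations with rational weights.
\item[(c)] \emph{Scaling.} If $(x,c,\omega)\in\mathcal P$, $\tau\ge1$ and $\tau c\le1$, then $(x,\tau c,\tau\omega)\in\mathcal P$.
\item[(d)] \emph{Bypass.} If $(x,c,\omega)\in\mathcal P$ and $\mu\ge0$ is rational, then $(x+\mu,c,\omega+\mu)\in\mathcal P$.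
\item[(e)] If $(1,1,\omega)\in\mathcal P$, then $\omega\ge\frac23$ and $\mathrm{PoA}\ge1/\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On a single edge every profile is an equilibrium. With delay $z/(\ell+1)$, $k=\ell$ and $m=1$, the players pay $\frac\ell{\ell+1}$, the entry cost is $1$, and $\operatorname{cost}(o)=\frac1{\ell+1}=k\cdot\frac1{\ell(\ell+1)}$. With constant delay $1$ and $m/k=x$, the players pay $1$, the entry cost is $1$, and $\operatorname{cost}(o)=m=kx$.

(b) Let gadgets with data $k_i,m_i,o_i$ realize $(x_i,c_i,\omega_i)$, $i=1,2$, and let $\lambda=u/v\in(0,1)$ with positive integers $u,v$. Put $r_1=(v-u)k_2$, $r_2=uk_1$, $k=r_1k_1+r_2k_2$ and $m=r_1m_1+r_2m_2$, so that $r_1k_1=(1-\lambda)k$ and $r_2k_2=\lambda k$; any positive integers $r_1,r_2$ with this property serve equally well. Let $H$ be the parallel composition of $r_1$ copies of the first gadget and $r_2$ copies of the second, with the union of the equilibria. This is an equilibrium of $k$ players: a deviation inside a copy does not help, and moving to another copy costs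 at least $1\ge c_i$. The entry cost of $H$ is at least $1$. But the players do not all pay the same.

To equalize, number the $k$ paths of this equilibrium as \emph{roles} modulo $k$. Compose in series $k$ copies $H^1,\dots,H^k$ of $H$ with all delays divided by $k$, and let player $i$ take role $i+j$ in $H^j$. Each $H^j$ carries the equilibrium of $H$. A path of the series network is an independent choice of a path in each $H^j$, and its cost is the sum of the costs, so no deviation helps. Each player takes every role once and pays $(r_1k_1c_1+r_2k_2c_2)/k=(1-\lambda)c_1+\lambda c_2$. The entry cost is at least $k\cdot\frac1k=1$. Let $o$ consist of $m$ paths that follow, in every $H^j$, the union of the families $o_i$. Then $m/k=(1-\lambda)x_1+\lambda x_2$ and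
\[
\operatorname{cost}(o)=k\cdot\frac{r_1\operatorname{cost}(o_1)+r_2\operatorname{cost}(o_2)}k\le r_1k_1\omega_1+r_2k_2\omega_2=k\bigl((1-\lambda)\omega_1+\lambda\omega_2\bigr).
\]

(c) Multiply all delays by $\tau$. The entry cost becomes at least $\tau\ge1$.

(d) Take $r$ parallel copies of the gadget, with $\mu rk$ an integer, and add in parallel an edge of constant delay $1$, unused by $f$ and used by $\mu rk$ new paths of $o$. Moving to another copy or to the new edge costs at least $1\ge c$, so $f$ is an equilibrium of $rk$ players with entry cost at least $1$. There are $(x+\mu)rk$ paths in $o$, of cost at most $rk(\omega+\mu)$.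

(e) Here $m=k$ and $\operatorname{cost}(f)=k$. The optimal cost is at most $k\omega$, and at least $\frac23k>0$ by Theorem~\ref{thm:A}.
\end{proof}

In this language, (a) with $\ell=2$ and (c) with $\tau=\frac32$ give $(\frac12,1,\frac14)$, and (d) gives $(1,1,\frac34)$, which is Example~\ref{ex:43}. Mixing $(\frac12,1,\frac14)$ with the edge $(1,\frac12,\frac12)$ in proportion $2:1$ gives $(\frac23,\frac56,\frac13)$, scaling by $\frac65$ gives $(\frac23,1,\frac25)$, and the bypass gives $(1,1,\frac{11}{15})$. This is Example~\ref{ex:1511} with delays divided by $5$.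

\subsection{The value function and its transform}
For rational $x\in[0,1]$ let $\Phi(x)=\inf\{\omega:(x,1,\omega)\in\mathcal P\}$. Then $0\le\Phi(x)\le x$ by Lemma~\ref{lem:gadget}(a). Inequality \eqref{eq:inv} at $x=m/k$ shows that every certificate satisfies $\varphi\le\Phi$ at rational points, so $\Phi$ is the counterpart of $\varphi$, and we transform it in the same way:
\[
Q(p)=\sup_{x\in\mathbb Q\cap[0,1]}\bigl(px-\Phi(x)\bigr),\qquad p\in[0,1].
\]
Then $Q(p)\ge0$ (take $x=0$), $Q(p)\le p$, and $Q$ is $1$-Lipschitz as a supremum of affine functions with slopes in $[0,1]$. Lemma~\ref{lem:gadget}(e) gives $\Phi(1)\ge\frac23$ and $\mathrm{PoA}\ge1/\Phi(1)$, while $\Phi(1)\le1-Q(1)$ because $\Phi(1)\le\Phi(x)+1-x$ for all $x$ by (d). Therefore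
\begin{equation}\label{eq:PoAQ}
\mathrm{PoA}\ge\frac1{1-Q(1)},
\end{equation}
and it suffices to prove $Q(1)\ge\kappa$. We know nothing about the smoothness of $Q$, but the integrated form of \eqref{eq:L} needs none. The constraint of index $\ell$ came from an edge with $k=\ell$ and $m=1$, and mixing with that very edge yields it for $Q$.

\begin{lemma}\label{lem:WQ}
For every $\ell\ge1$, the function $W_\ell[Q]$ is nondecreasing on $(0,1]$.
\end{lemma}

\begin{proof}
\emph{One step.} Let $\lambda\in[0,1)$ be rational and $\tau=\bigl(1-\frac\lambda{\ell+1}\bigr)^{-1}\in[1,1+\frac1\ell)$. Mix $(x,1,\omega)\in\mathcal P$ with $\bigl(\frac1\ell,\frac\ell{\ell+1},\frac1{\ell(\ell+1)}\bigr)$ with weights $1-\lambda$ and $\lambda$. The middle coordinate becomes $1-\frac\lambda{\ell+1}=1/\tau$, and scaling by $\tau$ restores it to $1$. Hence for rational $x\in[0,1]$,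
\[
\Phi\Bigl((1-\lambda)x+\frac\lambda\ell\Bigr)\le\tau\Bigl[(1-\lambda)\Phi(x)+\frac\lambda{\ell(\ell+1)}\Bigr].
\]
If $p>0$ and $\tau p\le1$, testing $Q(\tau p)$ at the point $(1-\lambda)x+\frac\lambda\ell\in\mathbb Q\cap[0,1]$ gives
\[
Q(\tau p)\ge\tau(1-\lambda)\bigl(px-\Phi(x)\bigr)+\frac{\tau\lambda p}\ell-\frac{\tau\lambda}{\ell(\ell+1)} .
\]
Take the supremum over $x$, and write $w(p)=Q(p)-\frac p\ell+\frac1{\ell^2}$. Then
\[
w(\tau p)-\tau(1-\lambda)w(p)\ge\frac{\tau p}\ell\bigl[\lambda-1+(1-\lambda)\bigr]+\frac1{\ell^2}-\frac\tau{\ell^2}\Bigl[\frac{\lambda\ell}{\ell+1}+1-\lambda\Bigr]=0,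
\]
because the first bracket is $0$ and the second is $1-\frac\lambda{\ell+1}=1/\tau$. From $\tau\lambda=(\ell+1)(\tau-1)$ we get $\tau(1-\lambda)=1-\ell(\tau-1)$, so
\begin{equation}\label{eq:step}
w(\tau p)\ge\bigl(1-\ell(\tau-1)\bigr)\,w(p).
\end{equation}
The values $\tau$ obtained from rational $\lambda$ include $1$ and are dense in $[1,1+\frac1\ell)$. Approximating from below and using the continuity of $Q$, we obtain \eqref{eq:step} for all real $\tau\in[1,1+\frac1\ell)$ with $\tau p\le1$.

\emph{Many small steps.} The factor in \eqref{eq:step} is only the linearization at $\tau=1$ of the factor $\tau^{-\ell}$ that we want, so we iterate. Let $\theta\ge1$ with $\theta p\le1$, and let $\tau=\theta^{1/J}$ with $J$ so large that $\tau<1+\frac1\ell$. The factor is positive, so \eqref{eq:step} can be applied $J$ times whatever the sign of $w$, which gives $w(\theta p)\ge\bigl(1-\ell(\theta^{1/J}-1)\bigr)^Jw(p)$. As $J\to\infty$, $J(\theta^{1/J}-1)\to\ln\theta$, so the factor tends to $\theta^{-\ell}$. Thus $(\theta p)^\ell w(\theta p)\ge p^\ell w(p)$.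
\end{proof}

The simplest use of the lemma already improves on Example~\ref{ex:1511}. From $(\frac12,1,\frac14)\in\mathcal P$ we have $Q(p)\ge\frac p2-\frac14$, and $\ell=1$ gives
\[
Q(1)=W_1[Q](1)\ge W_1[Q](\tfrac34)\ge\tfrac34\bigl(\tfrac18-\tfrac34+1\bigr)=\tfrac9{32}.
\]
So $\mathrm{PoA}\ge32/23>15/11$, and $\frac9{32}=h_2(\beta_2)=T_2(0)$ is the first term of the sequence that defines $\kappa$. In general we use each $\ell$ on its own phase.

\begin{proposition}\label{prop:lower}
$\mathrm{PoA}\ge\dfrac1{1-\kappa}$.
\end{proposition}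

\begin{proof}
Let $\delta_\ell=Q(p_\ell)-q(p_\ell)$. On phase $\ell$ we have $W_\ell[Q](p)=K_\ell+p^\ell\bigl(Q(p)-q(p)\bigr)$, so Lemma~\ref{lem:WQ} gives $p_\ell^{\,\ell}\delta_\ell\ge p_{\ell+1}^{\,\ell}\delta_{\ell+1}$. Suppose $\delta_1<0$. If $\delta_\ell<0$, then $\delta_{\ell+1}\le(p_\ell/p_{\ell+1})^\ell\delta_\ell\le\delta_\ell$, so $\delta_\ell\le\delta_1<0$ for all $\ell$. But $Q\ge0$ gives $\delta_\ell\ge-q(p_\ell)\to0$ by \eqref{eq:qpl}, a contradiction. Hence $Q(1)\ge q(1)=\kappa$, and \eqref{eq:PoAQ} applies.
\end{proof}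

\section{Enclosing $\kappa$}\label{sec:num}

Lemma~\ref{lem:K} and Propositions~\ref{prop:upper} and~\ref{prop:lower} prove Theorem~\ref{thm:B} except for the numerical bounds. For these we enclose $K_5$ and descend the recursion. By \eqref{eq:Kp} and since $g_\ell,h_\ell$ are decreasing on $I_\ell$, for $\sigma\in I_\ell$:
\begin{align}
g_\ell(\sigma)\le K_\ell&\ \Longrightarrow\ p_\ell\le\sigma\ \Longrightarrow\ K_{\ell-1}\ge h_\ell(\sigma),\label{eq:low}\\
g_\ell(\sigma)\ge K_\ell&\ \Longrightarrow\ p_\ell\ge\sigma\ \Longrightarrow\ K_{\ell-1}\le h_\ell(\sigma).\label{eq:up}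
\end{align}
The functions and intervals needed are
\[
\begin{array}{lll}
g_5=p^5(9-25p)/100, & h_5=p^4(9-24p)/80, & I_5=[0.3,\,0.36],\\[2pt]
g_4=p^4(7-16p)/48, & h_4=p^3(7-15p)/36, & I_4=[0.35,\,0.4375],\\[2pt]
g_3=p^3(5-9p)/18, & h_3=p^2(5-8p)/12, & I_3=[\tfrac5{12},\,\tfrac59],\\[2pt]
g_2=p^2(3-4p)/4, & h_2=\tfrac32\,p(1-p), & I_2=[0.5,\,0.75].
\end{array}
\]

\emph{Bounds for $K_5$.} Since $p_5\ge0.3>\frac27$, parts (b) and (c) of Proposition~\ref{prop:q} give
\[
K_5=W_5[q](p_5)\ge W_5[q](\tfrac27)\ge(\tfrac27)^5\bigl(\tfrac1{49}-\tfrac2{35}+\tfrac1{25}\bigr)=(\tfrac27)^5\bigl(\tfrac17-\tfrac15\bigr)^2\ge6.216\cdot10^{-6}.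
\]
Since $p_6\ge\alpha_6=\frac{11}{42}$, formula \eqref{eq:halpha} gives
\[
K_5=h_6(p_6)\le h_6(\alpha_6)=\bigl(\tfrac{11}{42}\bigr)^5\tfrac{11}{900}\le1.507\cdot10^{-5}.
\]

\emph{Descent.} Table~\ref{tab:num} lists test points $\sigma\in I_\ell$. In the upper block, each bound for $g_\ell(\sigma)$ is below the lower bound for $K_\ell$ already obtained (above for $\ell=5$, in the previous row otherwise), so \eqref{eq:low} turns the last column into a lower bound for $K_{\ell-1}$. In the lower block, each bound for $g_\ell(\sigma)$ is above the upper bound for $K_\ell$ already obtained, so \eqref{eq:up} turns the last column into an upper bound for $K_{\ell-1}$. Every entry is one evaluation of a polynomial; for instance $g_3(0.54)=0.157464\cdot0.14/18=0.00122472$ and $h_3(0.54)=0.2916\cdot0.68/12=0.016524$.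

\begin{table}[ht]
\centering
\begin{tabular}{cccc}
\hline
$\ell$ & $\sigma$ & $g_\ell(\sigma)\le$ & $K_{\ell-1}\ge h_\ell(\sigma)\ge$\\
\hline
$5$ & $0.3557$ & $6.13\cdot10^{-6}$ & $9.268\cdot10^{-5}$\\
$4$ & $0.4294$ & $9.19\cdot10^{-5}$ & $1.2294\cdot10^{-3}$\\
$3$ & $0.54$ & $1.2248\cdot10^{-3}$ & $0.016524$\\
$2$ & $0.718$ & $0.016497$ & $0.303714$\\
\hline
$\ell$ & $\sigma$ & $g_\ell(\sigma)\ge$ & $K_{\ell-1}\le h_\ell(\sigma)\le$\\
\hline
$5$ & $0.348$ & $1.53\cdot10^{-5}$ & $1.188\cdot10^{-4}$\\
$4$ & $0.4267$ & $1.193\cdot10^{-4}$ & $1.2938\cdot10^{-3}$\\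
$3$ & $0.539$ & $1.296\cdot10^{-3}$ & $0.016657$\\
$2$ & $0.7176$ & $0.01668$ & $0.303976$\\
\hline
\end{tabular}
\caption{Lower bounds (upper block) and upper bounds (lower block) for $K_4,K_3,K_2$ and $K_1=\kappa$, starting from $6.216\cdot10^{-6}\le K_5\le1.507\cdot10^{-5}$.}\label{tab:num}
\end{table}

The last rows give $0.303714\le\kappa\le0.303976$. Since $1.4361\cdot0.696286<1<1.4368\cdot0.696024$,
\[
1.4361<\frac1{1-0.303714}\le\mathrm{PoA}\le\frac1{1-0.303976}<1.4368 .
\]
This completes the proof of Theorem~\ref{thm:B}.

\begin{thebibliography}{1}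
\bibitem{SP} \emph{The price of anarchy in series-parallel network congestion games}, doi:10.1007/s10107-022-01803-w, \texttt{https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10107-022-01803-w.pdf}.
\end{thebibliography}
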